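\title{The magic constants of complete graphs}

\begin{abstract}
A vertex-magic total labeling of the complete graph $K_p$ assigns the numbers $1,\dots,p(p+1)/2$ bijectively to the vertices and edges so that the label of a vertex plus the labels of its incident edges is a constant $h$. A counting argument confines $h$ to the interval $[\frac p4(p^2+3),\frac p4(p+1)^2]$. We prove the conjecture that for $p\ge5$ every integer in this interval occurs, and we determine the magic constants for $p\le4$. The proof is constructive and self-contained: labels are split into a quotient and a residue, and the carry produced by a cyclic shift of residues is used to repair the sums.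
\end{abstract}

\section{Introduction}\label{sec:intro}

Let $G$ be a finite simple graph with vertex set $V$ and edge set $E$. A \emph{vertex-magic total labeling} (VMTL) of $G$ is a bijection $\lambda\colon V\cup E\to\{1,2,\dots,|V|+|E|\}$ for which there is a number $h$, the \emph{magic constant}, such that
\[
\lambda(x)+\sum_{y:\,xy\in E}\lambda(xy)=h\qquad\text{for every vertex }x .
\]
For the complete graph $K_p$ put
\[
e=\frac{p(p-1)}2,\qquad M=p+e=\frac{p(p+1)}2 .
\]
Writing vertex labels on the diagonal and edge labels off it, a VMTL of $K_p$ is a symmetric $p\times p$ matrix whose entries on and above the diagonal are $1,\dots,M$, each once, and whose rows all sum to $h$. Accordingly, for any bijective labeling we call the left side above the \emph{row sum} $R(x)$.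

Which constants $h$ occur? Let $S$ be the sum of the vertex labels. Adding all rows counts each vertex label once and each edge label twice, so
\begin{equation}\label{eq:count}
ph=S+2\Bigl(\frac{M(M+1)}2-S\Bigr)=M(M+1)-S .
\end{equation}
Thus $h$ measures only how large the vertex labels are. The sum $S$ is at least $1+\dots+p=M$ and at most $(e+1)+\dots+(e+p)=pe+M$. Hence $M^2/p-e\le h\le M^2/p$, that is,
\begin{equation}\label{eq:interval}
\frac p4(p^2+3)\le h\le\frac p4(p+1)^2 .
\end{equation}

For $K_3$ the interval is $[9,12]$, and a labeling is magic exactly when the difference between the label of a vertex and the label of the opposite edge is the same for all three vertices. Vertices $1,2,3$ opposite edges $4,5,6$ give $h=12$; vertices $1,3,5$ opposite edges $2,4,6$ give $h=11$; exchanging the roles of vertices and edges gives $9$ and $10$. So counting is the only obstruction for $K_3$. For larger $p$ there are only $p-1$ equations among about $p^2/2$ labels, and one would guess that counting remains the only obstruction once $p$ is not too small. It is conjectured in \cite{slides} that this holds for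 all $p\ge5$. We prove the conjecture.

\begin{theorem}\label{thm:main}
Let $p\ge5$. Then $K_p$ has a VMTL with magic constant $h$ if and only if $h$ is an integer with $\frac p4(p^2+3)\le h\le\frac p4(p+1)^2$.
\end{theorem}

The remaining orders complete the classification; $p=2$ and $p=4$ are the only exceptions.

\begin{theorem}\label{thm:small}
The statement of Theorem~\ref{thm:main} also holds for $p=1$ and $p=3$. The graph $K_2$ has no VMTL. For $K_4$, where the interval \eqref{eq:interval} is $[19,25]$, the magic constants are exactly $20,21,23,24$.
\end{theorem}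

Necessity in Theorem~\ref{thm:main} is \eqref{eq:interval}; the work lies in the constructions. They share one mechanism. Each label is written as a multiple of a modulus (its \emph{level}) plus a \emph{residue}. Labelings in which levels and residues are separately balanced are easy to find, but they reach only a sparse set of constants. To reach a constant in between, we raise some vertex labels by exchanging them with edge labels of the same residue. This lowers certain rows by exactly the modulus, and a cyclic shift of residues, whose carry adds the modulus in exactly those rows, restores equality. For odd $p$ this is the whole proof (Section~\ref{sec:odd}). For even $p$ we group the vertices in pairs, apply the mechanism to the sums of paired rows, and balance the two rows of each pair by a choice of signs (Section~\ref{sec:even}). The parity of $p/2$ decides how the signs can cancel, so $p\equiv2$ and $p\equiv0\pmod4$ are treated in Sections~\ref{sec:two} and~\ref{sec:zero}. Section~\ref{sec:small} proves Theorem~\ref{thm:small}.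

Throughout, $[\,\cdot\,]$ around a statement is $1$ if the statement is true and $0$ otherwise.

\section{Excess and duality}\label{sec:excess}

The \emph{excess} of a bijective labeling of $K_p$ is the number $a$ defined by $S=pa+M$. It is the average amount by which the vertex labels exceed $1,\dots,p$, and $0\le a\le e$. By \eqref{eq:count}, a VMTL of excess $a$ satisfies $ph=M^2-pa$, so
\begin{equation}\label{eq:ha}
h=\frac p4(p+1)^2-a .
\end{equation}
The number $\frac p4(p+1)^2$ is an integer if $p$ is odd or $4\mid p$, and half an odd integer if $p\equiv2\pmod4$. Call $a\in[0,e]$ \emph{admissible} if $a\in\mathbb Z$ in the first case and $a\in\mathbb Z+\frac12$ in the second. By \eqref{eq:ha}, the admissible $a$ correspond to the integers $h$ in \eqref{eq:interval}.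

\begin{lemma}[Duality]\label{lem:dual}
If $\lambda$ is a VMTL of $K_p$ with constant $h$ and excess $a$, then $M+1-\lambda$ is a VMTL with constant $p(M+1)-h$ and excess $e-a$.
\end{lemma}

\begin{proof}
Every row has $p$ entries, so every row of $M+1-\lambda$ sums to $p(M+1)-h$. The vertex labels sum to $p(M+1)-pa-M$. Since $2M=p(p+1)$, this equals $p(M+1-(p+1)-a)+M=p(e-a)+M$.
\end{proof}

To prove Theorem~\ref{thm:main} it therefore suffices to construct a VMTL of excess $a$ for every admissible $a\le e/2$.

\section{Odd order}\label{sec:odd}

Let $p=2q+1\ge3$. Then $M=p(q+1)$, so every label is uniquely $pB+r$ with level $B\in\{0,\dots,q\}$ and residue $r\in\{1,\dots,p\}$. Take $\mathbb Z_p$ as vertex set and identify it with $\{1,\dots,p\}$. Since $p$ is odd, $2$ is invertible in $\mathbb Z_p$, and every edge is uniquely of the form $\{c-k,c+k\}$ with $c\in\mathbb Z_p$ and $1\le k\le q$. We call $c$ its \emph{color} and call the edge a \emph{$k$-edge}. Two facts will be used: the edges at $x$ have all colors except $x$, each once, because $y\mapsto(x+y)/2$ is a bijection; and $x$ lies on exactly two $k$-edges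 for each $k$.

Give each edge its color as residue, give vertex $x$ the residue $x$, and assign the $q+1$ levels bijectively to the $q+1$ classes formed by the vertices, the $1$-edges, \dots, the $q$-edges. Each row then contains every residue once and has the same levels as every other row, so this is a VMTL. If the vertices have level $b$, its excess is $pb$. The difficulty is to obtain the excesses $pb+L$ with $0<L<p$, for which we want $L$ of the vertices one level higher.

\begin{example}\label{ex:five}
Let $p=5$ and $a=2$, so $h=45-2=43$. Give the $1$-edges level $2$, the $2$-edges level $1$ and the vertices level $0$, but give vertex $x$ the shifted residue $x-2$. This is the left matrix below. Compared with residue $x$, the shift costs every row $2$, except that in rows $1$ and $2$ the residue wraps around and gains $5$ back; the row sums are $48,48,43,43,43$.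
\[
\begin{pmatrix}
\mathbf4&\mathbf9&12&15&\mathbf8\\
\mathbf9&5&10&13&11\\
12&10&1&6&14\\
15&13&6&2&7\\
\mathbf8&11&14&7&\mathbf3
\end{pmatrix}
\qquad\longrightarrow\qquad
\begin{pmatrix}
\mathbf9&\mathbf4&12&15&\mathbf3\\
\mathbf4&5&10&13&11\\
12&10&1&6&14\\
15&13&6&2&7\\
\mathbf3&11&14&7&\mathbf8
\end{pmatrix}
\]
The shift has a second effect: vertex $x$ now has the same residue as the edge $\{x,x-4\}$ through it, which lies one level higher. Exchanging these two labels leaves row $x$ unchanged and lowers row $x-4$ by $5$. Doing this for $x=5$ (labels $3,8$) and $x=1$ (labels $4,9$) lowers rows $1$ and $2$ by $5$ and raises two vertices by one level. All rows of the right matrix sum to $43$.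
\end{example}

\begin{proposition}\label{prop:odd}
Let $p\ge3$ be odd. For every integer $a$ with $0\le a\le e$ there is a VMTL of $K_p$ of excess $a$.
\end{proposition}

\begin{proof}
As $e=pq$ and $a=e$ is dual to $a=0$, we may write $a=pb+L$ with $0\le b\le q-1$ and $0\le L\le p-1$. Let $\kappa\in\{1,\dots,q\}$ satisfy $\kappa\equiv\pm L\pmod p$ if $L\ne0$, and let $\kappa=1$ if $L=0$. Let $k\mapsto\beta_k$ be a bijection from $\{1,\dots,q\}\setminus\{\kappa\}$ onto $\{0,\dots,q\}\setminus\{b,b+1\}$.

Define $\lambda_0$ as follows. Edges have their color as residue, and vertex $x$ has residue $x-L\in\mathbb Z_p$. Vertices have level $b$, the $\kappa$-edges have level $b+1$, and the $k$-edges with $k\ne\kappa$ have level $\beta_k$. Each of these $q+1$ classes has $p$ members with distinct residues and a level of its own, so $\lambda_0$ is a bijection onto $\{1,\dots,M\}$. In row $x\in\{1,\dots,p\}$ the residues of the edges sum to $M-x$, and the residue of the vertex is $x-L+p\,[x\le L]$. Hence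
\[
R_0(x)=p\Bigl(b+2(b+1)+2\sum_{k\ne\kappa}\beta_k\Bigr)+M-L+p\,[x\le L].
\]
If $L=0$, then $\lambda_0$ is a VMTL of excess $pb$. Let $L\neq0$ and $T=\{x\in\mathbb Z_p:x-2L\in\{1,\dots,L\}\}$. For $x\in T$ put $c=x-L$. The edge $\{x,x-2L\}=\{c+L,c-L\}$ is the $\kappa$-edge of color $c$, so its label exceeds the label of vertex $x$ by $p$. Exchange these two labels for every $x\in T$; different $x$ give different colors, so the exchanges involve disjoint pairs of labels. The exchange at $x$ fixes row $x$, which contains both labels, and lowers row $x-2L$ by $p$. As $x$ runs through $T$, the vertex $x-2L$ runs through $1,\dots,L$, so the term $p\,[x\le L]$ is removed and all rows are equal. Now $L$ vertices have level $b+1$ and the others level $b$, so $S=p(pb+L)+M$.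
\end{proof}

\section{Even order: pairs of vertices and squares}\label{sec:even}

Let $p=2m$ with $m\ge3$. Now $M=m(2m+1)$ is not a multiple of $p$, so the modulus $p$ is unavailable. We use the modulus $m$ and write
\[
\langle B;r\rangle=mB+r,\qquad B\in\{0,\dots,2m\},\quad r\in\{1,\dots,m\},\qquad \bar r=m+1-r .
\]
These are the numbers $1,\dots,M$. A family of $m$ vertices or edges \emph{fills} level $B$ if it receives the $m$ labels of that level. Classes of size $m$ arise if the vertices are grouped in $m$ pairs. Let $|U|=m$ and take as vertices the pairs $(u,0),(u,1)$ with $u\in U$. Let $\iota_u$ be the edge $(u,0)(u,1)$. For distinct $u,w\in U$ the \emph{square} of $\{u,w\}$ consists of the four edges between $\{(u,0),(u,1)\}$ and $\{(w,0),(w,1)\}$. Its labels form a $2\times2$ array, with rows indexed by $(u,0),(u,1)$ and columns by $(w,0),(w,1)$. Put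
\[
\Sigma(u)=R(u,0)+R(u,1),\qquad\Delta(u)=R(u,0)-R(u,1).
\]
A bijective labeling is a VMTL if and only if $\Sigma$ is constant and $\Delta\equiv0$. To $\Sigma(u)$ contribute the two vertex labels at $u$, twice the label of $\iota_u$, and the total of each square at $u$. The edge $\iota_u$ cancels in $\Delta(u)$, so $\Delta(u)=\sum_{w\in U}d_u(w)$, where $d_u(u)=\lambda(u,0)-\lambda(u,1)$ and, for $w\ne u$, $d_u(w)$ is the first row sum minus the second row sum of the array of $\{u,w\}$ with rows indexed by $u$. We call the $m$ numbers $d_u(w)$ the \emph{terms} at $u$. The gain from this splitting is that the sign of every term is at our disposal.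

\begin{lemma}[Signs]\label{lem:signs}
Suppose a bijective labeling of $K_{2m}$ has $\Sigma$ constant, and for every $u\in U$ there are signs $\varepsilon_u(w)\in\{\pm1\}$ with $\sum_{w}\varepsilon_u(w)d_u(w)=0$. Then $K_{2m}$ has a VMTL with the same set of vertex labels.
\end{lemma}

\begin{proof}
Exchanging the two vertex labels at $u$ negates $d_u(u)$. Exchanging the two rows indexed by $u$ in the array of $\{u,w\}$ negates $d_u(w)$ and preserves the column sums, hence $d_w(u)$. Neither operation changes $\Sigma$, the set of vertex labels, or any other term. Perform the operation for each $(u,w)$ with $\varepsilon_u(w)=-1$.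
\end{proof}

All squares will be labeled by arrays of one shape, in which complementary residues cancel in the total and in each column. For levels $\alpha,\beta,\gamma,\delta$ and residues $x,y$ let
\[
Q(\alpha,\beta,\gamma,\delta;x,y)=
\begin{pmatrix}
\langle\alpha;x\rangle&\langle\gamma;\bar y\rangle\\
\langle\delta;\bar x\rangle&\langle\beta;y\rangle
\end{pmatrix}.
\]
Since $x+\bar x=y+\bar y=m+1$,
\begin{equation}\label{eq:Q}
\begin{aligned}
\text{total}&=m(\alpha+\beta+\gamma+\delta)+2(m+1),\\
\text{first row}-\text{second row}&=m\bigl((\alpha-\beta)+(\gamma-\delta)\bigr)+2(x-y),\\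
\text{first column}-\text{second column}&=m\bigl((\alpha-\beta)-(\gamma-\delta)\bigr).
\end{aligned}
\end{equation}

Let $f$ be a permutation of $U$ with all cycles of length at least $3$. The $m$ pairs $\{u,f(u)\}$ are distinct, since $\{u,f(u)\}=\{w,f(w)\}$ with $u\ne w$ would give $f^2(u)=u$. Their squares form the \emph{class of $f$}. Given bijections $\rho,\sigma\colon U\to\{1,\dots,m\}$, levels $\alpha(u),\beta(u)$ and fixed levels $\gamma,\delta$, we label the class of $f$ by giving the square of $\{u,f(u)\}$ the array $Q(\alpha(u),\beta(u),\gamma,\delta;\rho(u),\sigma(u))$, with rows indexed by $u$ and columns by $f(u)$. The off-diagonal entries fill levels $\gamma$ and $\delta$. Each $u$ receives two terms from the class: the \emph{out term} $d_u(f(u))$, a row difference, and the \emph{in term} $d_u(f^{-1}(u))$, a column difference of the array attached to $f^{-1}(u)$.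

We now transfer the mechanism of Section~\ref{sec:odd} to $\Sigma$. Suppose that at each $u$ in a set $T$ the vertex labels go up by two levels in total, while the diagonal entries of the array attached to $u$ go down by two levels. Then $\Sigma(u)$ is unaffected, but $\Sigma(f(u))$ loses $2m$. The edge $\iota_{f(u)}$ is counted twice in $\Sigma(f(u))$, so a carry of $m$ in its residue repairs the loss. Given $f$, a bijection $\rho\colon U\to\{1,\dots,m\}$ and an integer $0\le t\le m-1$, define the \emph{shift data}
\begin{equation}\label{eq:shift}
j_u=[\rho(u)>m-t],\quad c(u)=\rho(u)+t-mj_u,\quad \tau_u=j_{f(u)},\quad T=\{u:\tau_u=1\}.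
\end{equation}
Here $c$ is $\rho+t$ reduced modulo $m$, hence a bijection onto $\{1,\dots,m\}$; also $|T|=t$ and $\tau_{f^{-1}(u)}=j_u$.

\begin{lemma}[Carry]\label{lem:carry}
With the shift data \eqref{eq:shift}, suppose that both vertex labels at $u$ have residue $\rho(u)$ and their levels sum to $N+2\tau_u$; that $\iota_u$ has label $\langle C;\overline{c(u)}\rangle$; and that the class of $f$ is labeled as above with $\alpha(u)+\beta(u)=N'-2\tau_u$. Here $N,N',C$ do not depend on $u$. Then the total contribution of the vertex labels, the edges $\iota_u$ and the class of $f$ to $\Sigma(u)$ does not depend on $u$.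
\end{lemma}

\begin{proof}
Up to constants, the vertex labels contribute $2m\tau_u+2\rho(u)$, the edge $\iota_u$ contributes $-2c(u)$, and by \eqref{eq:Q} the squares of $\{u,f(u)\}$ and $\{f^{-1}(u),u\}$ contribute $-2m\tau_u$ and $-2mj_u$. The sum is $2(\rho(u)-c(u)-mj_u)=-2t$.
\end{proof}

Two bookkeeping facts will be used repeatedly. First, if the residues of the $2m$ vertex labels run twice through $1,\dots,m$ and their levels sum to $\Lambda$, then $S=m\Lambda+m(m+1)$; comparing with $S=2ma+m(2m+1)$ gives
\begin{equation}\label{eq:Lambda}
\Lambda=2a+m .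
\end{equation}
Second, the levels that vary with $u$ will lie in a \emph{window} $\{A,\dots,A+3\}$ with $0\le A\le m-1$, which is contained in $\{0,\dots,2m\}$ as $m+2\le 2m$. The other $2m-3$ levels form two intervals, possibly empty, exactly one of odd length. Removing the last level of that interval and cutting the rest into consecutive pairs, we see:
\begin{equation}\label{eq:pairs}
\begin{gathered}
\text{the levels outside the window split into one level $C$}\\
\text{and $m-2$ pairs of consecutive levels.}
\end{gathered}
\end{equation}
Finally, $e/2=m^2-m/2$.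

\section{The case $p\equiv2\pmod4$}\label{sec:two}

\begin{proposition}\label{prop:two}
Let $p=2m$ with $m\ge3$ odd. For every $a\in\mathbb Z+\frac12$ with $\frac12\le a\le m^2-\frac m2$ there is a VMTL of $K_p$ of excess $a$.
\end{proposition}

Let $U=\mathbb Z_m$ and $f_d(u)=u+d$ for $1\le d\le\frac{m-1}2$. Since $m$ is odd, each pair $\{u,w\}$ has $w-u=\pm d$ for exactly one such $d$, and the cycles of $f_d$ have odd length $m/\gcd(m,d)>1$. So the classes of $f_1,\dots,f_{(m-1)/2}$ are defined and partition the squares. Put $f=f_1$. The classes of $f_2,\dots,f_{(m-1)/2}$ are the $s=\frac{m-3}2$ \emph{extra classes}. Fix any bijection $\rho\colon U\to\{1,\dots,m\}$. An extra class is labeled by $Q(\alpha,\beta,\gamma,\delta;\rho(u),\rho(u))$ with four constant levels; it fills these levels and adds a constant to $\Sigma$. It is \emph{standard} if $\alpha-\beta=\gamma-\delta=1$. A standard class needs two pairs of consecutive levels, and by \eqref{eq:Q} its out term is $2m$ and its in term is $0$ at every $u$.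

\subsection{Excess at least $m/2$}\label{sec:large}

Write $a=\frac m2+Am+t$ with integers $A\ge0$ and $0\le t\le m-1$; the bound on $a$ gives $Am+t\le m^2-m$, so $A\le m-1$. By \eqref{eq:Lambda} we need $\Lambda=(2A+2)m+2t$, that is, level sum $2A+2+2\tau_u$ at $u$. Take the shift data for $f,\rho,t$. Split the levels as in \eqref{eq:pairs}, let $\{\delta,\delta+1\}$ be one of the pairs, and use the other $m-3=2s$ pairs to make all extra classes standard. Label
\begin{itemize}
\item the vertices $(u,0),(u,1)$ by $\langle A+2+\tau_u;\rho(u)\rangle$ and $\langle A+\tau_u;\rho(u)\rangle$;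
\item the edge $\iota_u$ by $\langle C;\overline{c(u)}\rangle$;
\item the class of $f$ by $Q(A+1-\tau_u,\,A+3-\tau_u,\,\delta+1,\,\delta;\,\rho(u),\rho(u))$.
\end{itemize}
Every level outside the window is filled by one family. The four window labels of residue $\rho(u)$ go to the two vertices at $u$ and the two diagonal entries of the array at $u$, whose levels are $A+2,A,A+1,A+3$ if $\tau_u=0$ and $A+3,A+1,A,A+2$ if $\tau_u=1$. So the labeling is a bijection, and it has excess $a$. By Lemma~\ref{lem:carry}, $\Sigma$ is constant.

By \eqref{eq:Q} with $\alpha-\beta=-2$ and $\gamma-\delta=1$, the nonzero terms at $u$, divided by $m$, are $2$ (vertices), $-1$ (out term of $f$), $-3$ (in term of $f$), and $s$ times $2$ (extra classes). If $s$ is even, take $2+1-3=0$ and cancel the extra terms in pairs. If $s$ is odd, take $2-1-3=-2$ and give the extra terms signs with sum $+2$. Lemma~\ref{lem:signs} gives the VMTL.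

\begin{example}\label{ex:six}
Let $m=3$, $A=0$, $t=1$, so $a=\frac52$ and $h=71$. Take $\rho(u)=u$ on $U=\{1,2,3\}$. Then $T=\{2\}$ and $(c(1),c(2),c(3))=(2,3,1)$; take $\delta=4$, $C=6$. The vertex labels are $7,1;\ 11,5;\ 9,3$, the edges $\iota_u$ get $20,19,21$, and the arrays at $u=1,2,3$ are
\[
\begin{pmatrix}4&18\\15&10\end{pmatrix},\qquad
\begin{pmatrix}2&17\\14&8\end{pmatrix},\qquad
\begin{pmatrix}6&16\\13&12\end{pmatrix}.
\]
The terms at each $u$ are $6,-3,-9$. Exchanging the rows of each array turns $-3$ into $+3$ and yields, in the order $(1,0),(1,1),(2,0),\dots,(3,1)$,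
\[
\left(\begin{array}{cc|cc|cc}
7&20&15&10&13&6\\
20&1&4&18&12&16\\ \hline
15&4&11&19&14&8\\
10&18&19&5&2&17\\ \hline
13&12&14&2&9&21\\
6&16&8&17&21&3
\end{array}\right),
\]
with all row sums equal to $71$.
\end{example}

\subsection{Excess below $m/2$, for $m\ge5$}\label{sec:smallexcess}

Now $a=\ell/2$ with $\ell$ odd and $1\le\ell\le m-2$, and \eqref{eq:Lambda} asks for $\Lambda=m+\ell<2m$, which the previous construction cannot give. We put one vertex of each pair on level $0$ and the other on level $1+\tau_u$, with $|T|=\ell$. The levels now move by one rather than two, so only a single carry is wanted in $\Sigma(u)$. We obtain it by giving one of the two vertices the shifted residue $c(u)$, which cancels one of the two copies of $-c(u)$ coming from $\iota_u$. The price is that the vertex term becomes congruent to $\ell$, not to $0$, modulo $m$. The summand $2(x-y)$ in \eqref{eq:Q} can absorb this: we need $2(\rho-\sigma)\equiv\ell\pmod m$, and this is solvable because $m$ is odd.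

Take the shift data for $f$, $\rho$ and $t=\ell$. Let $\theta=\frac{m-\ell}2$, an integer with $1\le\theta<m$, and let
\[
k_u=[\rho(u)>m-\theta],\qquad\sigma(u)=\rho(u)+\theta-mk_u .
\]
Then $\sigma$ is a bijection onto $\{1,\dots,m\}$ and $2(\rho(u)-\sigma(u))=\ell-m+2mk_u$. Label
\begin{itemize}
\item $(u,0)$ by $\langle0;c(u)\rangle$, $(u,1)$ by $\langle1+\tau_u;\rho(u)\rangle$, and $\iota_u$ by $\langle8;\overline{c(u)}\rangle$;
\item the class of $f$ by $Q(2-\tau_u,4,9,10;\rho(u),\sigma(u))$;
\item the class of $f_2$ by $Q(7,6,5,3;\rho(u),\rho(u))$;
\item the other $s-1$ extra classes as standard classes, using the $m-5=2(s-1)$ pairs $\{11,12\},\dots,\{2m-1,2m\}$.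
\end{itemize}
The hypothesis $m\ge5$ provides the class of $f_2$ and the levels up to $10$. Levels $0$ and $3,\dots,2m$ are each filled by one family, and the labels $\langle1;\rho(u)\rangle,\langle2;\rho(u)\rangle$ are shared by $(u,1)$ and the upper left entry of the array of $f$ at $u$. So the labeling is a bijection, and $\Lambda=m+\ell$ gives excess $\ell/2$.

Up to constants, $\Sigma(u)$ receives $c(u)+\rho(u)+m\tau_u$ from the vertices, $-2c(u)$ from $\iota_u$, and $-m\tau_u$ and $-mj_u$ from the two squares of $f$. The sum is $\rho(u)-c(u)-mj_u=-\ell$, so $\Sigma$ is constant.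

The vertex term and the out and in terms of $f$ at $u$ are
\begin{align*}
d_0&=c(u)-\rho(u)-m(1+\tau_u)=\ell-m-mj_u-m\tau_u,\\
d_{\mathrm{out}}&=m(-2-\tau_u-1)+\ell-m+2mk_u=\ell-4m-m\tau_u+2mk_u,\\
d_{\mathrm{in}}&=m(-2-j_u+1)=-m-mj_u,
\end{align*}
so $d_0-d_{\mathrm{out}}-d_{\mathrm{in}}=m(4-2k_u)$, which is $2m$ if $k_u=1$ and $4m$ if $k_u=0$. This value depends on $u$, which is why $f_2$ is not standard: its out term is $m(1+2)=3m$ and its in term is $m(1-2)=-m$, so with signs it supplies any of $\pm2m,\pm4m$. The other $s-1$ classes supply $\pm2m$ each. If $s-1$ is even, cancel them in pairs and let $f_2$ supply $-m(4-2k_u)$. If $s-1$ is odd and $k_u=1$, let them sum to $2m$ and let $f_2$ supply $-4m$. If $s-1$ is odd and $k_u=0$, let them sum to $-2m$ and let $f_2$ supply $-2m$. Lemma~\ref{lem:signs} applies.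

\subsection{The remaining case $p=6$, $a=\frac12$}\label{sec:73}

For $m=3$ there is no extra class and there are only seven levels, but the only admissible excess below $m/2$ is $a=\frac12$, that is, $h=73$. The matrix
\[
\begin{pmatrix}
6&15&9&20&5&18\\
15&2&11&14&21&10\\
9&11&1&17&19&16\\
20&14&17&3&7&12\\
5&21&19&7&8&13\\
18&10&16&12&13&4
\end{pmatrix}
\]
has $1,\dots,21$ on and above the diagonal and all row sums equal to $73$. Together with Sections~\ref{sec:large} and~\ref{sec:smallexcess} this proves Proposition~\ref{prop:two}.

\section{The case $p\equiv0\pmod4$}\label{sec:zero}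

\begin{proposition}\label{prop:zero}
Let $p=2m$ with $m=2n$ and $n\ge2$. For every integer $a$ with $0\le a\le m^2-\frac m2$ there is a VMTL of $K_p$ of excess $a$.
\end{proposition}

Write $a=Am+t$ with $0\le t\le m-1$; then $0\le A\le m-1$. Two things change when $m$ is even.

First, the complete graph $K_U$ on $U$ has odd degree $m-1$, while the pairs $\{u,f(u)\}$ of a class form a $2$-regular graph, so the squares cannot be partitioned into classes of permutations. We use a \emph{$1$-factorization} instead: a partition of the edges of $K_U$ into $m-1$ perfect matchings $I_1,\dots,I_{m-1}$, called factors. The union of two factors is a disjoint union of even cycles of length at least $4$. Orienting the cycles of $I_1\cup I_2$ gives the permutation $f$. The squares over one factor have $4n=2m$ edges and will fill two levels.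

Second, \eqref{eq:Lambda} asks for $\Lambda=(2A+1)m+2t$, so the level sum at $u$ is the odd number $2A+1+2\tau_u$. The vertex term is then an odd multiple of $m$. If $\sigma=\rho$ and $\alpha-\beta$ is constant, the out and in terms of $f$ add up, with any signs, to an even multiple of $m$. So each $u$ needs a further odd multiple of $m$, and $2(x-y)=\pm m$ with $x-y=\pm n$ is the source. The squares over $H=I_3$ will provide it at one end of each edge of $H$, the \emph{head}. At the other end, the \emph{tail}, it will come from the out term of $f$, by taking $\sigma=\rho\circ\pi$ for an involution $\pi$ that pairs points whose residues differ by $n$. The points moved by $\pi$ are even in number, while there are $n$ tails; for odd $n$ we add one head $g^*$ and modify the square of $H$ at $g^*$. Finally, the diagonal entries of residue $r$ now sit at $u$ and at $\pi(u)$, so bijectivity requires $\tau_u=\tau_{\pi(u)}$. The next lemma collects these demands.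

\begin{lemma}\label{lem:data}
Let $m=2n$, $n\ge2$, $0\le t\le m-1$. There are a set $U$ with $|U|=m$, a $1$-factorization $I_1,\dots,I_{m-1}$ of $K_U$, a permutation $f$ of $U$ whose pairs $\{u,f(u)\}$ are the edges of $I_1\cup I_2$, a naming of the two ends of each edge of $H=I_3$ as head and tail, a set $Y\subseteq U$, a bijection $\rho\colon U\to\{1,\dots,m\}$, and a permutation $\pi$ of $U$ with $\pi^2=\mathrm{id}$, such that
\begin{itemize}
\item[(i)] $\pi$ fixes every point outside $Y$, and $\rho(\pi(u))=\rho(u)\pm n$ for $u\in Y$;
\item[(ii)] the set $T=f^{-1}(\{u:\rho(u)>m-t\})$ is $\pi$-invariant;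
\item[(iii)] if $n$ is even, $Y$ is the set of tails; if $n$ is odd, $Y$ consists of the tails and one head $g^*$.
\end{itemize}
\end{lemma}

We first deduce the proposition and then prove the lemma.

\begin{proof}[Proof of Proposition~\ref{prop:zero}]
Take the objects of Lemma~\ref{lem:data}, the shift data \eqref{eq:shift}, and $\sigma=\rho\circ\pi$. Split the levels as in \eqref{eq:pairs}. Since $m\ge4$ there are at least two pairs; call them $\{\gamma,\gamma+1\}$ and $\{G,G+1\}$, and assign the other $m-4$ pairs to $I_4,\dots,I_{m-1}$. Label
\begin{itemize}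
\item the vertices $(u,0),(u,1)$ by $\langle A+1+2\tau_u;\rho(u)\rangle$ and $\langle A;\rho(u)\rangle$;
\item the edge $\iota_u$ by $\langle C;\overline{c(u)}\rangle$;
\item the class of $f$ by $Q(A+3-\tau_u,\,A+2-\tau_u,\,\gamma,\,\gamma+1;\,\rho(u),\sigma(u))$.
\end{itemize}

\emph{Squares over $H$.} Let $g_1z_1,\dots,g_nz_n$ be the edges of $H$, with heads $g_k$, numbered so that $g_{(n+1)/2}=g^*$ if $n$ is odd. The square of $\{g_k,z_k\}$, with rows indexed by $g_k$, gets $Q(G,G,G+1,G+1;k,k+n)$. These arrays fill levels $G$ and $G+1$, and by \eqref{eq:Q} the term is $-2n=-m$ at the head and $0$ at the tail. For $n$ odd and $k=\frac{n+1}2$ we have $\bar k=k+n$, so $Q(G,G+1,G,G+1;k,k)$ consists of the same four labels $\langle G;k\rangle,\langle G;\bar k\rangle,\langle G+1;k\rangle,\langle G+1;\bar k\rangle$. We use this array for that square; its term is $-2m$ at $g^*$ and $0$ at the tail.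

\emph{Squares over $I_4,\dots,I_{m-1}$.} The number $m-4$ of these factors is even; group them in twos. For such a group $I,I'$ the graph $I\cup I'$ is a union of even cycles, so $U$ can be colored black and white with every edge of $I\cup I'$ joining the two colors. If $I$ has levels $B,B'$ and edges $b_1w_1,\dots,b_nw_n$ with $b_k$ black, the square of $\{b_k,w_k\}$, with rows indexed by $b_k$, gets $Q(B,B,B',B';2k-1,2k)$. These arrays fill levels $B,B'$, and the term is $-2$ at black points and $0$ at white points. Treat $I'$ in the same way with its own levels. At a black point the two terms $-2$ of $I$ and $I'$ cancel when given opposite signs.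

\emph{Bijectivity and excess.} Level $A$ and all levels outside the window are filled by the families named above. Fix a residue $r$, let $u=\rho^{-1}(r)$, and note $\sigma^{-1}(r)=\pi(u)$. The remaining items of residue $r$ are the vertex $(u,0)$, the upper left entry at $u$, and the lower right entry at $\pi(u)$, with levels $A+1+2\tau_u$, $A+3-\tau_u$, $A+2-\tau_{\pi(u)}$. By (ii), $\tau_{\pi(u)}=\tau_u$, so the levels are $A+1,A+3,A+2$ or $A+3,A+2,A+1$. The labeling is a bijection, and $\Lambda=(2A+1)m+2t$ gives excess $Am+t=a$.

\emph{The sums.} All squares over a fixed factor $I_i$, $i\ge3$, have the same total, and each $u$ lies in exactly one of them. With Lemma~\ref{lem:carry}, $\Sigma$ is constant.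

\emph{The differences.} For $f$ we have $\alpha-\beta=1$ and the off-diagonal level difference is $-1$. So the in term is $2m$, and the out term is $2(\rho(u)-\rho(\pi(u)))$, which by (i) is $\pm m$ on $Y$ and $0$ outside $Y$. The vertex term is $m(1+2\tau_u)$. By (iii), the absolute values of the terms not yet canceled, divided by $m$, are as follows.
\[
\begin{array}{l|cccc|l}
&\text{vertices}&\text{out}&\text{in}&H&\text{signed sums}\\ \hline
\text{tail}&1\text{ or }3&1&2&0&1+1-2,\quad 3-1-2\\
\text{head}\ne g^*&1\text{ or }3&0&2&1&1-2+1,\quad 3-2-1\\
g^*&1\text{ or }3&1&2&2&1-1+2-2,\quad 3+1-2-2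
\end{array}
\]
All signed sums vanish, and Lemma~\ref{lem:signs} gives the VMTL.
\end{proof}

\begin{proof}[Proof of Lemma~\ref{lem:data}]
By (i), condition (ii) holds whenever $T\cap Y=\emptyset$ or $T\supseteq Y$. We aim for the first when $t$ is small and for the second when $t$ is large. Put $J=\{u:\rho(u)>m-t\}$, so $T=f^{-1}(J)$.

\emph{The case $n$ even.} Let $W=\mathbb Z_{n-1}\cup\{\infty\}$. For $c\in\mathbb Z_{n-1}$ the edges $\{\infty,c\}$ and $\{c-k,c+k\}$, $1\le k\le\frac{n-2}2$, form a perfect matching of $K_W$, and as $n-1$ is odd these $n-1$ matchings form a $1$-factorization. Let $U=W\times\{+,-\}$ and write $w^+,w^-$. Each factor $F$ of $K_W$ yields two perfect matchings of $K_U$: one with the edges $v^+w^+,v^-w^-$ and one with the edges $v^+w^-,v^-w^+$, for $vw\in F$. Together with $H=\{w^+w^-:w\in W\}$ these are $2(n-1)+1=m-1$ matchings covering each edge of $K_U$ once. Let $I_1,I_2$ come from one factor $F$. Its $i$th edge $vw$, $1\le i\le\frac n2$, gives the $4$-cycle $x_1^i=v^+$, $x_2^i=w^+$, $x_3^i=v^-$, $x_4^i=w^-$ of $I_1\cup I_2$, whose diagonals $x_1^ix_3^i$ and $x_2^ix_4^i$ lie in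 $H$. Let $f$ map $x_1^i\mapsto x_2^i\mapsto x_3^i\mapsto x_4^i\mapsto x_1^i$, let the tails be all $x_1^i$ and $x_2^i$, let $\pi$ exchange $x_1^i$ and $x_2^i$, and define $\rho$ by
\[
\begin{array}{c|cccc}
&x_1^i&x_2^i&x_3^i&x_4^i\\ \hline
t\le n&n+i&i&\frac n2+i&\frac{3n}2+i\\[2pt]
t>n&i&n+i&\frac{3n}2+i&\frac n2+i
\end{array}
\]
Then (i) and (iii) hold. If $t\le n$, then $J$ lies in the set of points with $\rho>n$, the $x_1^i$ and $x_4^i$, whose preimages under $f$ are the $x_4^i$ and $x_3^i$; so $T\cap Y=\emptyset$. If $t>n$, then $J$ contains the points with $\rho>n$, the $x_2^i$ and $x_3^i$, which form $f(Y)$; so $T\supseteq Y$.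

\emph{The case $n$ odd, $n\ge3$.} Let $U=\mathbb Z_n\times\{0,1\}$. For $c\in\mathbb Z_n$ take the matching consisting of $(c,0)(c,1)$ and the edges $(c-k,\eta)(c+k,\eta)$ with $1\le k\le\frac{n-1}2$, $\eta\in\{0,1\}$. For $1\le d\le n-1$ take the matching $\{(x,0)(x+d,1):x\in\mathbb Z_n\}$. As $n$ is odd, these $2n-1$ matchings form a $1$-factorization. Let $I_1,I_2$ be those with $d=1,2$ and let $H$ be the one with $c=0$. Put $f(x,0)=(x+1,1)$ and $f(y,1)=(y-2,0)$. To turn $f$ into a translation, define $\varphi\colon\mathbb Z_{2n}\to U$ by $\varphi(2i)=(-i,0)$ and $\varphi(2i+1)=(1-i,1)$. This is a bijection with $f(\varphi(j))=\varphi(j+1)$, and we identify $U$ with $\mathbb Z_{2n}$, so that $f(j)=j+1$. Since $(k,0)=\varphi(-2k)$ and $(k,1)=\varphi(3-2k)$, the edges of $H$ are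
\[
\{2k,-2k\},\quad\{3+2k,3-2k\}\quad\bigl(1\le k\le\tfrac{n-1}2\bigr),\qquad\{0,3\}.
\]
Let $X=\{4i,\,4i+1:1\le i\le\frac{n-1}2\}$ and $Y=U\setminus X$, so $|X|=n-1$ and $|Y|=n+1$. We have $4i=2k$ with $k=2i\in\{2,4,\dots,n-1\}$ and $4i+1=3+2k$ with $k=2i-1\in\{1,3,\dots,n-2\}$. The map $k\mapsto n-k$ exchanges these two sets, so each contains exactly one of $k,-k$ for every nonzero $k\in\mathbb Z_n$. Hence $X$ contains exactly one end of every edge of $H$ except $\{0,3\}$, which lies in $Y$. Let the heads be the points of $X$ and $g^*=3$. Then (iii) holds.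

To obtain (i), we use the following recipe. Let $Z\subseteq U$ have $|Z|=n$ and $|Y\cap Z|=\frac{n+1}2=|Y\setminus Z|$. Choose any bijection $\rho\colon Z\to\{n+1,\dots,2n\}$ and any bijection $\pi\colon Y\cap Z\to Y\setminus Z$. Extend $\pi$ by its inverse on $Y\setminus Z$ and by the identity on $X$. Put $\rho(\pi(y))=\rho(y)-n$ for $y\in Y\cap Z$, and distribute the unused residues in $\{1,\dots,n\}$ over $X\setminus Z$; the numbers agree because $|U\setminus Z|=n$. Then (i) holds, and it still holds if $\rho$ is replaced by $\bar\rho=m+1-\rho$.

Let $K=f(X)=\{4i+1,\,4i+2:1\le i\le\frac{n-1}2\}$, whose last element is $2n=0$. The points $4i+1$ lie in $X$ and the points $4i+2$ lie in $Y$, so $|K\cap Y|=\frac{n-1}2$.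

If $t\le n-1$, pick $y^*\in Y\setminus K$ and apply the recipe to $Z=K\cup\{y^*\}$ with $\rho(y^*)=n+1$, so $\rho(K)=\{n+2,\dots,2n\}$. Since $m-t\ge n+1$, we get $J\subseteq K$ and $T\subseteq X$.

If $t\ge n+1$, use the complement $\bar\rho$ of that bijection. It maps $K$ onto $\{1,\dots,n-1\}$, and $m-t\le n-1$. So $U\setminus J\subseteq K$, hence $U\setminus T\subseteq X$ and $T\supseteq Y$.

If $t=n$, a set of size $n$ neither fits in $X$ nor contains $Y$, so $T$ must contain some but not all pairs of $\pi$. Let $T_0=(X\setminus\{2n-1\})\cup\{0,1\}$ and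
\[
Z=f(T_0)=\{4i+1:1\le i\le\tfrac{n-1}2\}\cup\{4i+2:1\le i\le\tfrac{n-3}2\}\cup\{1,2\}.
\]
Then $|Z|=n$, $|Y\cap Z|=\frac{n-3}2+2=\frac{n+1}2$, $1\in Y\cap Z$ and $0\in Y\setminus Z$. Apply the recipe with $\pi(1)=0$. Now $J=Z$, so $T=T_0$, and $T_0$ is $\pi$-invariant because $\pi$ fixes the points of $X$ and exchanges $0$ and $1$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
Necessity is \eqref{eq:interval}. Let $h$ be an integer in the interval and let $a$ be the admissible excess given by \eqref{eq:ha}. By Lemma~\ref{lem:dual} we may assume $a\le e/2$. Apply Proposition~\ref{prop:odd}, \ref{prop:two} or~\ref{prop:zero} according as $p$ is odd, $p\equiv2\pmod4$ (so $p\ge6$), or $p\equiv0\pmod4$ (so $p\ge8$).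
\end{proof}

\section{Orders at most four}\label{sec:small}

The even constructions need $m\ge3$ in order to have a permutation of $U$ with cycles of length at least $3$. For $m\le2$ the statement itself fails.

\begin{proof}[Proof of Theorem~\ref{thm:small}]
For $p=1$ the interval is $[1,1]$ and the only labeling has $h=1$. The case $p=3$ is contained in Proposition~\ref{prop:odd}. In $K_2$ both rows contain the edge label, so equal sums force equal vertex labels; there is no VMTL, although the interval $[\frac72,\frac92]$ contains $4$.

Let $p=4$, with vertex labels $v_0,\dots,v_3$, edge labels $e_{ij}$ and row sums $R_0,\dots,R_3$. In $R_0+R_1-R_2-R_3$ the labels $e_{02},e_{03},e_{12},e_{13}$ cancel, leaving $v_0+v_1-v_2-v_3+2e_{01}-2e_{23}$; the other two ways of splitting the vertices in pairs behave alike. Hence every VMTL satisfies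
\begin{equation}\label{eq:four}
\begin{aligned}
2(e_{23}-e_{01})&=v_0+v_1-v_2-v_3,\\
2(e_{13}-e_{02})&=v_0+v_2-v_1-v_3,\\
2(e_{12}-e_{03})&=v_0+v_3-v_1-v_2.
\end{aligned}
\end{equation}
Since edge labels are distinct, two disjoint pairs of vertex labels never have the same sum. Also $S=110-4h$ by \eqref{eq:count}, and duality exchanges $h$ and $44-h$. It suffices to treat $h=22,\dots,25$.

For $h=25$ we have $S=10$, so the vertex labels are $1,2,3,4$, and $1+4=2+3$ is forbidden. For $h=24$ and $h=23$ take
\[
\begin{pmatrix}1&9&10&4\\9&2&6&7\\10&6&3&5\\4&7&5&8\end{pmatrix},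
\qquad
\begin{pmatrix}1&9&7&6\\9&2&8&4\\7&8&5&3\\6&4&3&10\end{pmatrix}.
\]
So $20,21,23,24$ occur and $19,25$ do not.

Let $h=22$, so $S=22$. No two vertex labels sum to $11$, for then the other two would as well. Write each vertex label as $(11\pm d)/2$ with $d\in\{1,3,5,7,9\}$. The four values of $d$ are distinct, and $S=22$ says that their signed sum is $0$. Omitting in turn each of $1,3,5,7,9$, we must split the other four numbers into two parts of equal sum. The splittings are $3+9=5+7$; none for $\{1,5,7,9\}$, where no subset sums to $11$; $1+9=3+7$; $9=1+3+5$; and $1+7=3+5$. Duality preserves $h=22$ and reverses all signs, so we may give the minus sign to the left sides. The vertex labels are then $\{1,4,8,9\}$, $\{1,5,7,9\}$, $\{1,6,7,8\}$ or $\{2,5,7,8\}$. By \eqref{eq:four} the six edge labels split into three pairs with differences $|v_0+v_i-11|$, $i=1,2,3$.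
\begin{itemize}
\item $\{1,4,8,9\}$: differences $6,2,1$. No two of $2,3,5,6,7,10$ differ by $6$.
\item $\{1,5,7,9\}$: differences $5,3,1$. Among $2,3,4,6,8,10$ only $3,8$ differ by $5$, and no two of $2,4,6,10$ differ by $3$.
\item $\{1,6,7,8\}$: differences $4,3,2$. Among $2,3,4,5,9,10$ only $5,9$ differ by $4$, and no two of $2,3,4,10$ differ by $3$.
\item $\{2,5,7,8\}$: differences $4,2,1$. Among $1,3,4,6,9,10$ only $6,10$ differ by $4$; among $1,3,4,9$ only $1,3$ differ by $2$; and $4,9$ do not differ by $1$.
\end{itemize}
So $h=22$ does not occur.
\end{proof}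

\begin{thebibliography}{1}

\bibitem{slides}
\emph{Vertex-Magic Graphs},
\texttt{http://voices.norwich.edu/\allowbreak daniel-mcquillan/\allowbreak files/\allowbreak 2011/06/\allowbreak slides-for-talk-at-NU.pdf}.

\end{thebibliography}
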